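# Quotients of Klein forms as generators of ray class fields: a conjecture with a single exception

## 1. The Gaussian integers modulo 3

Take $K=\mathbb Q(i)$, $\mathfrak O=\mathbb Z[i]$, and the modulus $(3)$. The prime $3$ is inert, so $\mathfrak O/(3)$ is a field with nine elements and $(\mathfrak O/3)^*$ is cyclic of order $8$. It is generated by $1+i$, because $(1+i)^2=2i\equiv -i$ and $(1+i)^4\equiv-1\bmod 3$. The units $\pm1,\pm i$ form its subgroup of order $4$.

Recall that the ray class group modulo an ideal $\mathfrak f$ consists of the fractional ideals prime to $\mathfrak f$, modulo the principal ideals that have a generator $\lambda\equiv1$ modulo $\mathfrak f$ (multiplicatively). All ideals of $\mathbb Z[i]$ are principal, with a generator unique up to units, so for $\mathfrak f=(3)$ this group is $(\mathfrak O/3)^*/\{\pm1,\pm i\}$. It has two elements, $1$ and $B=[(1+i)]$. The ray class field $K(\mathfrak f)$ is therefore a quadratic extension of $K$,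 and its nontrivial automorphism over $K$ is $\sigma_B$, the image of $B$ under the Artin isomorphism.

We want to generate this field by a value of an analytic function. The function is the Klein form $\varphi(z|L)$, attached to a lattice $L\subset\mathbb C$ and defined in Section 2. For the moment we need three facts about it. First, $|\varphi(cz|cL)|=|\varphi(z|L)|$ for $c\in\mathbb C^*$. Second, for $\operatorname{Im}\tau>0$, $a,b\in\mathbb R$, $z=a\tau+b$, $q=e^{2\pi i\tau}$, $X=e^{2\pi iz}$,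
$$|\varphi(z\,|\,\mathbb Z\tau+\mathbb Z)|=|q|^{\frac12(a^2-a+\frac16)}\,|1-X|\prod_{\nu\ge1}|1-q^\nu X|\,|1-q^\nu X^{-1}|. \tag{1}$$
Third, the numbers $\varepsilon=\varphi(1|3\mathfrak O)^{36}$ and $\varepsilon'=\varphi(1+i|3\mathfrak O)^{36}$ are nonzero, lie in $K(\mathfrak f)$, and are interchanged by $\sigma_B$. The first two facts are proved below, and the third is a special case of Fact 1.

Let us compute. By homogeneity, $|\varphi(1|3\mathfrak O)|=|\varphi(\tfrac13|\mathbb Zi+\mathbb Z)|$. Here $\tau=i$, $q=e^{-2\pi}<0.002$, $a=0$, $b=\frac13$, and $X=\zeta:=e^{2\pi i/3}$. For real $r$ we have $|1-r\zeta^{\pm1}|^2=1+r+r^2$, so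
$$|\varphi(1|3\mathfrak O)|=e^{-\pi/6}\sqrt3\prod_{\nu\ge1}(1+q^\nu+q^{2\nu})\le e^{-\pi/6}\sqrt 3\;e^{2q/(1-q)}<0.593\cdot1.733\cdot1.005<1.04 .$$
For $\frac{1+i}3$ we have $a=b=\frac13$, the exponent of $|q|$ is $\frac12(\frac19-\frac13+\frac16)=-\frac1{36}$, and $X=e^{-2\pi/3}\zeta$. Every factor $|1-r\zeta^{\pm1}|$ in (1) has $r>0$, hence exceeds $1$, so
$$|\varphi(1+i|3\mathfrak O)|>e^{2\pi/36}=e^{\pi/18}>1.19 .$$
Thus $|\varepsilon|\ne|\varepsilon'|$, so $\varepsilon^n\neq\varepsilon'^n$ for all $n\geq1$, and $\varepsilon^n$ generates $K(\mathfrak f)/K$. The quotient $u=\varepsilon'/\varepsilon$ satisfies $\sigma_B(u)=\varepsilon/\varepsilon'=u^{-1}$ and $|u|>1$. Hence $\sigma_B(u^n)=u^{-n}\ne u^n$, and $u^n$ is a generator as well, for every $n\ge1$.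

The comparison was easy because the group has only one nontrivial element: $\sigma_B$ must move $u$, and it inverts it. In a larger ray class group there is a quotient $u_B$ for every class $B\ne1$, and every automorphism $\sigma_C$ with $C\neq1$ must move it. Is that always so?

## 2. Klein forms, ray classes and the conjecture

Throughout, $K$ is an imaginary quadratic field with ring of integers $\mathfrak O$, Hilbert class field $H$, discriminant $d_K$ and class number $h$. Let $\mathfrak f$ be a nonzero integral ideal, $f$ the smallest positive integer in $\mathfrak f$, $\mathrm{Cl}(\mathfrak m)$ the ray class group modulo $\mathfrak m$, and $G=\mathrm{Cl}(\mathfrak f)=\mathfrak K_{\mathfrak f}$. The Artin isomorphism $G\to\mathrm{Gal}(K(\mathfrak f)/K)$ is written $A\mapsto\sigma_A$. We write $N$ for the norm, $\mathrm{Tr}$ for the trace, $\Phi(\mathfrak m)=|(\mathfrak O/\mathfrak m)^*|$, $\widehat G$ for the character group, and $e(x)=e^{2\pi ix}$. We use the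 exact sequence
$$\mathfrak O^*\to(\mathfrak O/\mathfrak f)^*\to \mathrm{Cl}(\mathfrak f)\to\mathrm{Cl}(1)\to1 .$$

**Conductor.** The conductor of $K(\mathfrak f)/K$ is the smallest modulus $\mathfrak m$, for divisibility, with $K(\mathfrak f)\subset K(\mathfrak m)$; it divides $\mathfrak f$. It can be a proper divisor: for $K=\mathbb Q(i)$ and $\mathfrak f=(1+i)$ there is only one invertible residue class, so $K(\mathfrak f)=K$ and the conductor is $\mathfrak O$. In Section 1 the conductor is $(3)$, since $K(\mathfrak O)=K\ne K((3))$.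

**Klein form.** For $L=\mathbb Z\omega_1+\mathbb Z\omega_2$ with $\operatorname{Im}(\omega_1/\omega_2)>0$ let $\sigma(z|L)$ and $\zeta(z|L)$ be the Weierstrass functions, and let $\eta(z|L)$ be the $\mathbb R$-linear extension to $\mathbb C$ of the quasi-period map, so $\zeta(z+\omega|L)=\zeta(z|L)+\eta(\omega|L)$ for $\omega\in L$. Then
$$\varphi(z|L)=e^{-\frac12z\,\eta(z|L)}\,\sigma(z|L)\,\eta(L)^2,\qquad \eta(L)^2=\frac{2\pi i}{\omega_2}\,\eta\!\left(\frac{\omega_1}{\omega_2}\right)^2,$$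
where $\eta(\tau)$ on the right is Dedekind's function.

Since $\eta(\tau)^{24}$ is a modular form of weight $12$ for $SL_2(\mathbb Z)$, the twelfth power of $\eta(L)^2$ does not depend on the basis. So $\varphi^{12}$ and $|\varphi|$ are well defined. From $\sigma(cz|cL)=c\,\sigma(z|L)$, $\eta(cz|cL)=c^{-1}\eta(z|L)$ and $\eta(cL)^2=c^{-1}\eta(L)^2$ (for the basis $c\omega_1,c\omega_2$) we get
$$\varphi(cz|cL)^{12}=\varphi(z|L)^{12},\qquad |\varphi(cz|cL)|=|\varphi(z|L)|\qquad(c\in\mathbb C^*). \tag{2}$$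
Fractional ideals of $K$ are lattices in $\mathbb C$. We use the following known facts.

**Fact 1** (Ramachandra; Kubert–Lang, *Modular Units*, Ch. 11, Thm 1.1; Schertz, *Complex Multiplication*). Let $\mathfrak f\neq\mathfrak O$. For $A\in G$ and $\mathfrak c\in A$ integral and prime to $\mathfrak f$, the number $\varphi_{\mathfrak f}(A):=\varphi(1|\mathfrak f\mathfrak c^{-1})^{12f}$ depends only on $A$, is a nonzero element of $K(\mathfrak f)$, and $\sigma_{A'}(\varphi_{\mathfrak f}(A))=\varphi_{\mathfrak f}(AA')$.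

**Fact 2** (Hecke). For a primitive ray class character $\chi_0\neq1$ of $K$ with conductor $\mathfrak f_\chi$, the function $(|d_K|N\mathfrak f_\chi)^{s/2}(2\pi)^{-s}\Gamma(s)L(s,\chi_0)$ is entire, with the usual functional equation $s\leftrightarrow1-s$, $\chi_0\leftrightarrow\bar\chi_0$, and $L(1,\bar\chi_0)\ne0$. Hence the completed function does not vanish at $s=0$; as $\Gamma$ has a simple pole there, $L(s,\chi_0)$ has a simple zero at $s=0$.

**Fact 3.** For $|d_K|\le20$ we have $h=1$, except $h(-15)=h(-20)=2$. Also $h(-35)=2$ and $h(-39)=4$.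

For $B=[\mathfrak b]\in G$, with $\mathfrak b$ integral and prime to $\mathfrak f$, put
$$u_B=\frac{\varphi_{\mathfrak f}(B)}{\varphi_{\mathfrak f}(1)}=\left(\frac{\varphi(1|\mathfrak f\mathfrak b^{-1})}{\varphi(1|\mathfrak f)}\right)^{12f}\in K(\mathfrak f).$$
If $\mathfrak b=(\lambda)$, then (2) gives $u_B=(\varphi(\lambda|\mathfrak f)/\varphi(1|\mathfrak f))^{12f}$.

Let $\mathfrak f\ne\mathfrak O$ be the conductor of $K(\mathfrak f)/K$. In "Construction of Ray Class Fields by Elliptic Units" there are two theorems of Schertz, numbered 3 and 4 there, each with its own restrictive hypothesis on $\mathfrak f$. In the first, $\mathfrak f$ is a prime ideal power or satisfies a certain condition on the exponents of its factorization. In the second there is a certain condition on characters of the ideal class group attached to the prime ideals above small primes dividing $\mathfrak f$. They say that for $\mathfrak b$ prime to $\mathfrak f$ with class of order different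 from $1$ and $3$, each of $\varphi(1|\mathfrak f)^{12fn}$ and $u_{[\mathfrak b]}^n$ generates $K(\mathfrak f)$, over $K$ in the first theorem and, for principal $\mathfrak b$, over $H$ in the second. The conjecture drops the hypotheses on $\mathfrak f$ and admits order $3$.

**Conjecture.** Let $\mathfrak f\ne\mathfrak O$ be the conductor of $K(\mathfrak f)/K$ and $n\ge1$. (a) For every integral $\mathfrak b$ prime to $\mathfrak f$ with nontrivial class in $\mathfrak K_{\mathfrak f}$,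
$$K(\mathfrak f)=K\big(\varphi(1|\mathfrak f)^{12fn}\big)=K\Big(\big(\varphi(1|\mathfrak f\mathfrak b^{-1})/\varphi(1|\mathfrak f)\big)^{12fn}\Big).$$
(b) For every principal $\mathfrak b=(\lambda)$, $\lambda\in\mathfrak O$, prime to $\mathfrak f$ with nontrivial class in $\mathfrak K_{\mathfrak f}$,
$$K(\mathfrak f)=H\big(\varphi(1|\mathfrak f)^{12fn}\big)=H\Big(\big(\varphi(\lambda|\mathfrak f)/\varphi(1|\mathfrak f)\big)^{12fn}\Big).$$

So (b) concerns the same numbers as (a), over $H$ instead of $K$; for $\mathfrak b=(\lambda)$, (a) implies (b). The conjecture is false, and we shall determine its failures completely.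

**Theorem 1.** Let $K=\mathbb Q(\sqrt{-19})$ (so $H=K$), $\omega=\frac{1+\sqrt{-19}}2$, $\mathfrak f=(5)$. Then $\mathfrak f$ is the conductor of $K(\mathfrak f)/K$; the classes $[(2)]\neq[(2+\omega)]$ in $\mathfrak K_{\mathfrak f}$ have order $2$; and for every $n\ge1$ the number $\big(\varphi(2|\mathfrak f)/\varphi(1|\mathfrak f)\big)^{60n}$ is fixed by $\sigma_{[(2+\omega)]}\neq1$. So it does not generate $K(\mathfrak f)$ over $K=H$, and the conjecture is false in (a) and (b). The same holds with $(2)$ and $(2+\omega)$ interchanged.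

**Theorem 2.** Let $K$ be any imaginary quadratic field, $\mathfrak f\neq\mathfrak O$ the conductor of $K(\mathfrak f)/K$, and $n\ne0$ an integer.

1. $K(\mathfrak f)=K\big(\varphi(1|\mathfrak f)^{12fn}\big)$, hence also $K(\mathfrak f)=H\big(\varphi(1|\mathfrak f)^{12fn}\big)$, without exception.
2. For every $\mathfrak b$ prime to $\mathfrak f$ with $[\mathfrak b]\ne1$ we have $K(\mathfrak f)=K(u_{[\mathfrak b]}^n)$ (hence also over $H$), except precisely when $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$, $[\mathfrak b]\in\{[(2)],[(2+\omega)]\}$. In these two cases, for every $n$, $K(u_{[\mathfrak b]}^n)$ is the subfield of index $2$ in $K(\mathfrak f)$ fixed by $\sigma$ of the other of the two classes.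

A proper subfield $K(v)\subsetneq K(\mathfrak f)$ is fixed by some $\sigma_C$ with $C\neq1$, so everything is about stabilizers. Write $\varepsilon=\varphi_{\mathfrak f}(1)$ and let $\mathbb Z[G]$ act on $K(\mathfrak f)^*$ by $\varepsilon^{\sum a_AA}=\prod_A\sigma_A(\varepsilon)^{a_A}$. Then $u_B=\varepsilon^{B-1}$, and
$$\sigma_C(u_B^n)=u_B^n\iff \varepsilon^{\,n(B-1)(C-1)}=1. \tag{3}$$
The question is for which $B,C\ne1$ this can happen.

## 3. The product formula and a distribution relation of degree 5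

For $\operatorname{Im}\tau>0$ let $L=\mathbb Z\tau+\mathbb Z$, $q=e(\tau)$, $z=a\tau+b$ with $a,b$ real, $X=e(z)$. Recall
$$\sigma(z|L)=\tfrac1{2\pi i}e^{\frac12\eta(1)z^2}(X^{1/2}-X^{-1/2})\prod_{\nu\ge1}\frac{(1-q^\nu X)(1-q^\nu X^{-1})}{(1-q^\nu)^2},$$
with $X^{1/2}=e(z/2)$, and Legendre's relation $\eta(1|L)\tau-\eta(\tau|L)=2\pi i$. Since $\eta(z)=a\eta(\tau)+b\eta(1)$,
$$-\tfrac12z\eta(z)+\tfrac12\eta(1)z^2=\tfrac12z\,a\,(\eta(1)\tau-\eta(\tau))=\pi i\,az .$$
Moreover $X^{1/2}-X^{-1/2}=-e^{-\pi iz}(1-X)$ and $\eta(L)^2=2\pi i\,e^{\pi i\tau/6}\prod(1-q^\nu)^2$. Multiplying,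
$$\varphi(z|L)=-e^{\pi i(a-1)(a\tau+b)+\pi i\tau/6}\,(1-X)\prod_{\nu\ge1}(1-q^\nu X)(1-q^\nu X^{-1}). \tag{4}$$
Taking absolute values gives (1).

For a general lattice, Legendre's relation and bilinearity say that $\eta(\omega)\omega'-\eta(\omega')\omega\in2\pi i\mathbb Z$ for $\omega,\omega'\in L$. Together with $\sigma(z+\omega)=\pm e^{\eta(\omega)(z+\omega/2)}\sigma(z)$ and
$$-\tfrac12(z+\omega)(\eta(z)+\eta(\omega))+\tfrac12z\eta(z)+\eta(\omega)z+\tfrac12\eta(\omega)\omega=\tfrac12\big(\eta(\omega)z-\eta(z)\omega\big)$$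
this gives
$$\varphi(z+\omega|L)=\pm e^{\frac12(\eta(\omega)z-\eta(z)\omega)}\varphi(z|L)\qquad(\omega\in L). \tag{5}$$

**Lemma 1.** Let $L\subset L'$ be lattices of index $5$ and let $5z\in L$. (i) $\varphi(z+\omega|L)^{60}=\varphi(z|L)^{60}$ for $\omega\in L$. (ii) $\prod_{t\in L'/L}\varphi(z+t|L)^{60}=\varphi(z|L')^{60}$.

*Proof.* (i) As $5z\in L$, Legendre gives $\eta(\omega)z-\eta(z)\omega\in\frac{2\pi i}5\mathbb Z$. So the factor in (5) is a 10th root of unity.

(ii) Since $5L'\subset L$, also $5(z+t)\in L$, so by (i) the product does not depend on the representatives $t$. As the index is the prime $5$, the elementary divisor theorem gives a basis $e_1,e_2$ of $L'$ such that $e_1,5e_2$ is a basis of $L$. With $c=5e_2$ and $\tau=\pm e_1/c$, the sign chosen so that $\operatorname{Im}\tau>0$, we have $L=c(\mathbb Z\tau+\mathbb Z)$ and $L'=c(\mathbb Z\tau+\frac15\mathbb Z)$. By (2) we may take $c=1$. Write $z=a\tau+b$; then $5a,5b\in\mathbb Z$. Apply (4) to $z+\frac j5=a\tau+(b+\frac j5)$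 for $0\le j\le4$, and use $\prod_j(1-e(j/5)Y)=1-Y^5$:
$$\prod_{j=0}^4\varphi(z+\tfrac j5|L)=-e^{\pi i(a-1)(5a\tau+5b+2)+5\pi i\tau/6}(1-X^5)\prod_{\nu\ge1}(1-q^{5\nu}X^5)(1-q^{5\nu}X^{-5}).$$
On the other hand $L'=\frac15(\mathbb Z5\tau+\mathbb Z)$, so by (2), up to a 12th root of unity, $\varphi(z|L')$ equals $\varphi(a\cdot5\tau+5b\,|\,\mathbb Z5\tau+\mathbb Z)$. By (4) that is the same expression without the summand $2$ in the exponent. The two sides thus differ by a 12th root of unity and the factor $e^{2\pi i(a-1)}=e(a)$, which is a 5th root of unity. Their 60th powers agree. $\square$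

## 4. Logarithms of conjugates, and where they go silent

In Section 1 we compared absolute values of conjugates. The general form of that approach is to take logarithms, apply the Fourier transform on $G$, and use that the transforms are values of $L$-functions. We carry this out; it is also the tool for Theorem 2.

**Lemma 2** (Kronecker's limit formula). Let $L$ be a lattice of covolume $V$ and $z\notin L$. The function $Z(s,z)=\sum_{\omega\in L}|z+\omega|^{-2s}$, $\operatorname{Re}s>1$, continues meromorphically to $\mathbb C$, with $Z(0,z)=0$ and $Z'(0,z)=-2\log|\varphi(z|L)|$, where $'$ is $d/ds$.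

*Proof.* **Continuation.** We write $Z$ as a Mellin transform. The characters of $\mathbb C/L$ are $e_\omega(z)=e(\operatorname{Im}(z\bar\omega)/V)$, $\omega\in L$. For $y>0$ Poisson summation gives
$$\theta(y):=\sum_{\omega\in L}e^{-\pi y|z+\omega|^2/V}=y^{-1}\sum_{\omega\in L}e_\omega(z)e^{-\pi|\omega|^2/(yV)} .$$
Put $\hat\theta(y)=\sum_{\omega\ne0}e_\omega(z)e^{-\pi y|\omega|^2/V}$, so $\theta(y)=y^{-1}(1+\hat\theta(1/y))$. Integrate $\theta(y)y^{s-1}$ over $(0,\infty)$, split at $1$, and substitute $y\mapsto1/y$ in the part with $\hat\theta$: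
$$(V/\pi)^s\,\Gamma(s)\,Z(s,z)=\int_1^\infty\theta(y)y^{s-1}dy+\frac1{s-1}+\int_1^\infty\hat\theta(y)y^{-s}dy .$$
Both integrals are entire in $s$. So the only pole of $Z(s,z)$ is $s=1$, with residue $\pi/V$. As $\Gamma(s)\sim1/s$ at $0$, we get $Z(0,z)=0$ and
$$Z'(0,z)=R(z):=\int_1^\infty\theta(y)\frac{dy}y-1+\int_1^\infty\hat\theta(y)\,dy .$$

**Properties of $R$.** We collect what determines $R$. It is $L$-periodic. The mean of $\theta(y)$ over $\mathbb C/L$ is $1/y$ and that of $\hat\theta(y)$ is $0$, so $R$ has mean $\int_1^\infty y^{-2}dy-1+0=0$. Near $z=0$ the term $\omega=0$ of $\theta$ contributes $\int_1^\infty e^{-\pi y|z|^2/V}\frac{dy}y=-2\log|z|+O(1)$ and the rest is bounded, so $R(z)=-2\log|z|+O(1)$. Finally, $\Delta|x|^{-2s}=4s^2|x|^{-2s-2}$ gives $\Delta Z(s,z)=4s^2Z(s+1,z)$ for $\operatorname{Re}s>1$. By the integral representation, which may be differentiated in $z\notin L$, this persists for all $s$ by continuation. Near $s=0$ the right side is $4s\pi/V+O(s^2)$;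 comparing coefficients of $s$, $\Delta R=4\pi/V$ off $L$.

**Comparison with $\log|\varphi|$.** We show that $R+2\log|\varphi|$ is constant. The $\mathbb R$-linear map $\eta(z|L)$ has the form $\alpha z+\beta\bar z$, and then $\eta(w)z-\eta(z)w=2i\beta\operatorname{Im}(z\bar w)$. Taking $z=\omega_1,w=\omega_2$, Legendre gives $2\pi i=2i\beta V$, so $\beta=\pi/V$. In particular $\eta(\omega)z-\eta(z)\omega$ is purely imaginary, so by (5) $|\varphi|$ is $L$-periodic. Also
$$\log|\varphi(z|L)|=-\tfrac12\operatorname{Re}(\alpha z^2)-\tfrac{\pi}{2V}|z|^2+\log|\sigma(z|L)|+\text{const},$$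
so $\Delta(2\log|\varphi|)=-4\pi/V$ off $L$, and $2\log|\varphi|=2\log|z|+O(1)$ near $0$. Hence $R+2\log|\varphi|$ is periodic, harmonic off $L$ and bounded near $L$. It extends to a harmonic function on the compact torus $\mathbb C/L$, which is constant.

**The constant is $0$.** As $R$ has mean $0$, we show that $\log|\varphi|$ has mean $0$. By (2) let $L=\mathbb Z\tau+\mathbb Z$. For $0<a<1$ we have $|X|=|q|^a<1$ and $|q^\nu X^{-1}|=|q|^{\nu-a}<1$ for $\nu\ge1$. By the mean value property $\int_0^1\log|1-re(b)|\,db=0$ for $0\le r<1$, so by (1) the integral of $\log|\varphi|$ over $b\in[0,1]$ is $\frac12(a^2-a+\frac16)\log|q|$. Finally $\int_0^1(a^2-a+\frac16)\,da=\frac13-\frac12+\frac16=0$. $\square$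

**The groups $I_{\mathfrak p}$ and $D_{\mathfrak p}$.** For a prime $\mathfrak p\mid\mathfrak f$ with exact exponent $e_{\mathfrak p}$ let
$$\mathfrak g_{\mathfrak p}=\mathfrak f\mathfrak p^{-e_{\mathfrak p}},\qquad I_{\mathfrak p}=\ker(G\to\mathrm{Cl}(\mathfrak g_{\mathfrak p})),\qquad D_{\mathfrak p}=\text{preimage in }G\text{ of }\langle[\mathfrak p]\rangle\subset\mathrm{Cl}(\mathfrak g_{\mathfrak p}).$$
For example, in Section 1, $\mathfrak p=(3)$, $\mathfrak g_{\mathfrak p}=\mathfrak O$, $\mathrm{Cl}(1)=1$, so $I_{\mathfrak p}=D_{\mathfrak p}=G$.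

**Lemma 3.** Let $\mathfrak f\ne\mathfrak O$. For $1\ne\chi\in\widehat G$ the sum $\Lambda(\chi):=\sum_{A\in G}\chi(A)\log|\varphi_{\mathfrak f}(A)|$ is nonzero if and only if $\chi|_{D_{\mathfrak p}}\ne1$ for all $\mathfrak p\mid\mathfrak f$.

*Proof.* First we express partial zeta functions by $Z$. Let $w=\#\{\zeta\in\mathfrak O^*:\zeta\equiv1\bmod\mathfrak f\}$ and let $\mathfrak a\in A$ be integral and prime to $\mathfrak f$. The integral ideals in $A$ are the $x\mathfrak a$ with $x\in\mathfrak a^{-1}$ and $x\equiv1$ modulo $\mathfrak f$ multiplicatively. Since $1\in\mathfrak a^{-1}$ and $\mathfrak a$ is prime to $\mathfrak f$, this means $x\in1+\mathfrak f\mathfrak a^{-1}$ (such $x$ is nonzero, because $\mathfrak f\ne\mathfrak O$), and each ideal comes from exactly $w$ values of $x$. So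
$$\zeta(s,A)=\sum_{\mathfrak c\in A\text{ integral}}N\mathfrak c^{-s}=\frac{N\mathfrak a^{-s}}{w}\sum_{\omega\in\mathfrak f\mathfrak a^{-1}}|1+\omega|^{-2s}.$$
By Lemma 2 (note $1\notin\mathfrak f\mathfrak a^{-1}$ and $Z(0,1)=0$),
$$\zeta'(0,A)=-\frac2w\log|\varphi(1|\mathfrak f\mathfrak a^{-1})|=-\frac1{6fw}\log|\varphi_{\mathfrak f}(A)| .$$
Let $\chi_0\neq1$ be the primitive character of $\chi$, with $\chi_0(\mathfrak p)=0$ if $\mathfrak p$ divides its conductor. Then $\sum_A\chi(A)\zeta(s,A)=L(s,\chi_0)\prod_{\mathfrak p|\mathfrak f}(1-\chi_0(\mathfrak p)N\mathfrak p^{-s})$. As $L(0,\chi_0)=0$ by Fact 2, differentiation at $0$ gives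
$$\Lambda(\chi)=-6fw\,L'(0,\chi_0)\prod_{\mathfrak p|\mathfrak f}(1-\chi_0(\mathfrak p)),\qquad L'(0,\chi_0)\ne0. \tag{6}$$
Now $\chi_0(\mathfrak p)=1$ means that the conductor of $\chi$ is prime to $\mathfrak p$, so that $\chi$ factors through $\mathrm{Cl}(\mathfrak g_{\mathfrak p})$, and that $\chi$ is $1$ on $[\mathfrak p]$. Equivalently, $\chi|_{D_{\mathfrak p}}=1$. $\square$

**Bad pairs.** A pair $(B,C)$ with $B,C\in G\setminus\{1\}$ is called bad if every $\chi\in\widehat G$ with $\chi(B)\ne1\ne\chi(C)$ is trivial on some $D_{\mathfrak p}$, $\mathfrak p\mid\mathfrak f$. In Section 1, $(B,B)$ is not bad: the nontrivial character is nontrivial on $D_{(3)}=G$.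

**Lemma 4.** Let $n\ne0$ and $B,C\neq1$. If $\sigma_C$ fixes $u_B^n$, then $(B,C)$ is bad. If $\sigma_C$ fixes $\varphi_{\mathfrak f}(1)^n$, then $(C,C)$ is bad.

*Proof.* Put $l(A)=\log|\varphi_{\mathfrak f}(A)|$. In the first case apply $\sigma_A$ to $\sigma_C(u_B^n)=u_B^n$ and take absolute values: $l(ABC)-l(AC)-l(AB)+l(A)=0$ for all $A$. Multiply by $\chi(A)$ and sum; since $\sum_A\chi(A)l(AB)=\bar\chi(B)\Lambda(\chi)$,
$$(\bar\chi(B)-1)(\bar\chi(C)-1)\Lambda(\chi)=0\quad\text{for all }\chi\in\widehat G. \tag{7}$$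
So $\Lambda(\chi)=0$ whenever $\chi(B)\neq1\neq\chi(C)$, and Lemma 3 says such $\chi$ is trivial on some $D_{\mathfrak p}$. In the second case likewise $(\bar\chi(C)-1)\Lambda(\chi)=0$ for all $\chi$. $\square$

This approach stops at the Euler factors in (6). If $(B,C)$ is bad, then (7) holds for all $\chi$, so by Fourier inversion all the numbers $\sigma_A(u_B^{C-1})$ have absolute value $1$. No comparison of absolute values can then tell $\sigma_C(u_B)$ from $u_B$.

Can this happen? Look at $K=\mathbb Q(\sqrt{-19})$ and $\mathfrak f=(5)$. We have $h=1$, $\mathfrak O=\mathbb Z[\omega]$, $\omega\bar\omega=5$, $\omega+\bar\omega=1$. Put $\mathfrak p=(\omega)$, $\mathfrak q=(\bar\omega)$; these primes of norm $5$ are distinct because $\omega+\bar\omega=1$, and $\mathfrak f=\mathfrak p\mathfrak q$. With residues modulo $\mathfrak p$ and modulo $\mathfrak q$ as coordinates,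
$$G=(\mathbb F_5^*\times\mathbb F_5^*)/\{\pm(1,1)\},\qquad|G|=8 .$$
Let $x=(2,1)$ and $y=(1,2)$. Each class in $\ker(G\to\mathrm{Cl}(\mathfrak q))$ has a unique representative $(a,1)$, so this kernel is $I_{\mathfrak p}=\langle x\rangle$, of order $4$; likewise $I_{\mathfrak q}=\langle y\rangle$ has order $4$. Since $\omega\equiv1\bmod\mathfrak q$ and $\bar\omega\equiv1\bmod\mathfrak p$, the classes $[\mathfrak p]\in\mathrm{Cl}(\mathfrak q)$ and $[\mathfrak q]\in\mathrm{Cl}(\mathfrak p)$ are trivial, so $D_{\mathfrak p}=\langle x\rangle$ and $D_{\mathfrak q}=\langle y\rangle$. Moreover $x^2=(-1,1)=(1,-1)=y^2\ne1$, and $x,y$ generate $G$.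

Take $B=xy$ and $C=xy^{-1}$, so $BC=x^2$. If $\chi(B)\ne1\neq\chi(C)$, then, since $B^2=C^2=1$, $\chi(B)=\chi(C)=-1$. Hence $\chi(x^2)=1$, so $\chi(x),\chi(y)\in\{1,-1\}$ with product $-1$. There are exactly two such characters. The one with $(\chi(x),\chi(y))=(1,-1)$ is trivial on $D_{\mathfrak p}$, and the one with $(-1,1)$ is trivial on $D_{\mathfrak q}$. The pair is bad: the logarithms say nothing at all.

## 5. The field $\mathbb Q(\sqrt{-19})$ modulo 5

Does the equality of absolute values hide an equality of numbers? It does. The vanishing of the factors $1-\chi_0(\mathfrak p)$ is the shadow of multiplicative relations, namely that certain partial norms of $\varepsilon$ equal $1$, and $(B-1)(C-1)$ is a combination of exactly these partial norms.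

*Proof of Theorem 1.* We keep the notation just introduced.

**Step 1: conductor and classes.** This checks that the conjecture applies. The ray class fields modulo the proper divisors $\mathfrak p,\mathfrak q,\mathfrak O$ of $(5)$ have degree at most $4/2=2$ over $K$, while $[K(\mathfrak f):K]=8$. So $(5)$ is the conductor. Next, $[(2)]=(2,2)=xy=B$. Since $\omega\equiv0\bmod\mathfrak p$ and $\omega\equiv1\bmod\mathfrak q$, and $2^{-1}=3$ in $\mathbb F_5$, $[(2+\omega)]=(2,3)=xy^{-1}=C$. Here $B^2=x^2y^2=x^4=1$, $C^2=x^2y^{-2}=1$, neither class is trivial, and $BC^{-1}=y^2\ne1$. So $B\ne C$ both have order $2$.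

**Step 2: two partial norms equal 1.** Let $\varepsilon=\varphi_{\mathfrak f}(1)=\varphi(1|5\mathfrak O)^{60}$. We claim
$$\varepsilon^{1+x+x^2+x^3}=1,\qquad\varepsilon^{1+y+y^2+y^3}=1 .$$
By Fact 1 and (2), $\sigma_{[(\lambda)]}(\varepsilon)=\varphi(\lambda|5\mathfrak O)^{60}$ for $\lambda$ prime to $5$. The elements of $\langle x\rangle$ are the classes of the four $\lambda\in(1+\mathfrak q)/5\mathfrak O$ with $\lambda\notin\mathfrak p$. Of the five elements $1+t$, $t\in\mathfrak q/5\mathfrak O$, exactly one lies in $\mathfrak p$, namely the class of $\omega$. Apply Lemma 1 with $L=5\mathfrak O$, $L'=\mathfrak q$ (the index is $25/5=5$) and $z=1$, then (2):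
$$\varepsilon^{1+x+x^2+x^3}=\frac{\prod_{t\in\mathfrak q/5\mathfrak O}\varphi(1+t|5\mathfrak O)^{60}}{\varphi(\omega|5\mathfrak O)^{60}}=\frac{\varphi(1|\mathfrak q)^{60}}{\varphi(\omega|\omega\bar\omega\mathfrak O)^{60}}=\frac{\varphi(1|\mathfrak q)^{60}}{\varphi(1|\bar\omega\mathfrak O)^{60}}=1 .$$
The denominator is nonzero since $\omega\notin5\mathfrak O$. The second claim follows by interchanging $\omega$ and $\bar\omega$: among the elements of $1+\mathfrak p$ modulo $5$ exactly $\bar\omega=1-\omega$ lies in $\mathfrak q$.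

**Step 3: an identity in $\mathbb Z[G]$.** It expresses $(B-1)(C-1)$ by the two norms. From $x^2=y^2$ and $x^4=1$ we get $xy^{-1}=xy^3=x^3y$ and $xy^2=x^3$. Hence
$$(B-1)(C-1)=1+x^2-xy-x^3y=(1+x+x^2+x^3)-x(1+y+y^2+y^3). \tag{8}$$

**Step 4: conclusion.** By Steps 2 and 3, $\varepsilon^{(B-1)(C-1)}=1$, so by (3) $\sigma_C$ fixes $u_B^n=(\varphi(2|\mathfrak f)/\varphi(1|\mathfrak f))^{60n}$ for every $n$, and $\sigma_C\neq1$. The left side of (8) is symmetric in $B$ and $C$, so $\sigma_B$ fixes $u_C^n$. As $h=1$, $H=K$, and the conjecture fails in (a) and in (b). $\blacksquare$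

## 6. Theorem 2 as a statement about bad pairs

If $\mathfrak f$ is the conductor of $K(\mathfrak f)/K$, then
$$I_{\mathfrak p}\ne1\quad\text{for all }\mathfrak p\mid\mathfrak f, \tag{9}$$
for otherwise $K(\mathfrak f)=K(\mathfrak g_{\mathfrak p})$ and the conductor would divide $\mathfrak g_{\mathfrak p}$.

**Proposition 5.** Let $\mathfrak f\ne\mathfrak O$ satisfy (9). If a bad pair $(B,C)$ exists, then $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$ and $\{B,C\}=\{[(2)],[(2+\omega)]\}$.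

*Proposition 5 implies Theorem 2.* Suppose $K(v)\subsetneq K(\mathfrak f)$, so that $v$ is fixed by some $\sigma_C\neq1$. For $v=\varphi_{\mathfrak f}(1)^n$, Lemma 4 makes $(C,C)$ bad, contradicting Proposition 5, since the two exceptional classes are distinct. This is part 1. For $v=u_B^n$ with $B=[\mathfrak b]\neq1$, Lemma 4 makes $(B,C)$ bad, so we are in an exceptional case and $C$ is the other class. In the exceptional cases the stabilizer of $u_B^n$ is thus contained in $\{1,C\}$, and it contains $C$ by Theorem 1 (fixing $u_B^n$ and fixing $u_B^{-n}$ are the same). Finally $K(\mathfrak f)=K(v)$ implies $K(\mathfrak f)=H(v)$. $\blacksquare$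

It remains to prove Proposition 5. If $(B,C)$ is bad, so is $(B^i,C^j)$ whenever $B^i\ne1\ne C^j$, because $\chi(B^i)\neq1$ implies $\chi(B)\ne1$, and similarly for $C$. So *until the end of Section 12, $\mathfrak f\neq\mathfrak O$ satisfies (9) and $(B,C)$ is a bad pair with $B,C$ of prime orders $\ell,\ell'$.* General bad pairs return in Section 13. The plan is as follows. Badness says that the groups $D_{\mathfrak p}^\perp=\{\chi:\chi|_{D_{\mathfrak p}}=1\}$ cover a large set of characters, which forces some $D_{\mathfrak p}$ to be small. On the other hand $|D_{\mathfrak p}|$ is large, since a small power of $\mathfrak p$ cannot have a generator that is $\equiv1$ modulo an ideal of large norm. The two are compatible in very few cases, which are examined one by one.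

## 7. The share of characters that one prime can absorb

Let $m_{\mathfrak p}=|I_{\mathfrak p}|$, let $k_{\mathfrak p}$ be the order of $[\mathfrak p]$ in $\mathrm{Cl}(\mathfrak g_{\mathfrak p})$, and let $n_{\mathfrak p}=|D_{\mathfrak p}|=m_{\mathfrak p}k_{\mathfrak p}$. By (9), $m_{\mathfrak p}\ge2$. Let $U=\ker(G\to\mathrm{Cl}(1))$, and let $t$ be the number of primes dividing $\mathfrak f$. Put $T=\langle B,C\rangle$ and $\mathcal X=\{\chi\in\widehat G:\chi(B)\ne1\ne\chi(C)\}$. The set $\mathcal X$ is not empty, since a group is not the union of two proper subgroups. With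
$$v_{\mathfrak p}=\frac{|\mathcal X\cap D_{\mathfrak p}^\perp|}{|\mathcal X|},$$
badness says $\mathcal X\subset\bigcup_{\mathfrak p}D_{\mathfrak p}^\perp$, and therefore
$$\sum_{\mathfrak p\mid\mathfrak f}v_{\mathfrak p}\ge1. \tag{10}$$

**Lemma 6.** $v_{\mathfrak p}=0$ if $B$ or $C$ lies in $D_{\mathfrak p}$, and $v_{\mathfrak p}=1/n_{\mathfrak p}$ if $D_{\mathfrak p}\cap T=1$. In the only remaining case, $T\cong(\mathbb Z/\ell)^2$ and $D_{\mathfrak p}\cap T$ has order $\ell$ and is different from $\langle B\rangle,\langle C\rangle$ (a "third line"); then $v_{\mathfrak p}=\frac{\ell}{(\ell-1)n_{\mathfrak p}}$.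

*Proof.* If $B\in D_{\mathfrak p}$, every $\chi\in D_{\mathfrak p}^\perp$ has $\chi(B)=1$; similarly for $C$. In general let $\mathcal X_T=\{\psi\in\widehat T:\psi(B)\ne1\ne\psi(C)\}$. Then $\mathcal X$ is the preimage of $\mathcal X_T$ under restriction, so $|\mathcal X|=|\mathcal X_T|\cdot|G|/|T|$. The group $D_{\mathfrak p}^\perp$ has $|G|/n_{\mathfrak p}$ elements, and restriction maps it onto $(T\cap D_{\mathfrak p})^\perp\subset\widehat T$ (characters of $T/(T\cap D_{\mathfrak p})\cong TD_{\mathfrak p}/D_{\mathfrak p}$ extend to $G/D_{\mathfrak p}$), with equal fibers. The target has $|T|/|T\cap D_{\mathfrak p}|$ elements, so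
$$v_{\mathfrak p}=\frac{|\mathcal X_T\cap(T\cap D_{\mathfrak p})^\perp|}{|\mathcal X_T|}\cdot\frac{|T\cap D_{\mathfrak p}|}{n_{\mathfrak p}} .$$
If $T\cap D_{\mathfrak p}=1$ this is $1/n_{\mathfrak p}$. If $T$ is cyclic, it has order $\ell$ (when $\langle B\rangle=\langle C\rangle$) or $\ell\ell'$ with $\ell\ne\ell'$, and every nontrivial subgroup contains $B$ or $C$. Otherwise $T\cong(\mathbb Z/\ell)^2$ with $B,C$ independent. A subgroup of $T$ that is nontrivial and contains neither $B$ nor $C$ is a third line. Its annihilator has order $\ell$, and a nontrivial $\psi$ in it satisfies $\psi(B)\ne1\ne\psi(C)$, since a line together with $B$, or with $C$, generates $T$. So $\ell-1$ elements of the annihilator lie in $\mathcal X_T$. As $|\mathcal X_T|=(\ell-1)^2$, the value follows. $\square$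

We say "Klein" if $T\cong(\mathbb Z/2)^2$; the only third line is then $\langle BC\rangle$. In the third case of Lemma 6 we have $\ell\mid n_{\mathfrak p}$. This yields four consequences.

**(V1)** $v_{\mathfrak p}\le2/n_{\mathfrak p}$, and $v_{\mathfrak p}=0$ if $D_{\mathfrak p}=G$.

**(V2)** If $n_{\mathfrak p}\ge3$, then $v_{\mathfrak p}\le\frac12$, with equality if and only if either $n_{\mathfrak p}=4$, Klein, $D_{\mathfrak p}\cap T=\langle BC\rangle$, or $n_{\mathfrak p}=3$, $T\cong(\mathbb Z/3)^2$ and $D_{\mathfrak p}$ is a third line in $T$. Indeed $1/n_{\mathfrak p}\le\frac13$. In the third case, $\ell=2$ gives $2/n_{\mathfrak p}$ with $n_{\mathfrak p}\ge4$ even, $\ell=3$ gives $3/(2n_{\mathfrak p})$ with $3\mid n_{\mathfrak p}$, and $\ell\ge5$ gives at most $1/(\ell-1)\le\frac14$.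

**(V3)** Klein: $v_{\mathfrak p}\le\frac12$ if $n_{\mathfrak p}=4$; $v_{\mathfrak p}\le\frac13$ if $n_{\mathfrak p}\in\{3,6\}$; $v_{\mathfrak p}\le\frac14$ if $n_{\mathfrak p}=5$ or $n_{\mathfrak p}\ge7$; and if $BC\notin D_{\mathfrak p}$, then $v_{\mathfrak p}\le1/n_{\mathfrak p}$. (The value $2/n_{\mathfrak p}$ requires $n_{\mathfrak p}$ even.) Not Klein: $v_{\mathfrak p}\le\frac14$ if $n_{\mathfrak p}\ge4$. (For $\ell=3$ the third case has $3\mid n_{\mathfrak p}$, so $n_{\mathfrak p}\ge6$ and $3/(2n_{\mathfrak p})\le\frac14$; for $\ell\ge5$ see (V2).)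

**(V4)** $G$ is not cyclic. Otherwise a faithful character would be nontrivial on $B$, on $C$ and on every $D_{\mathfrak p}\supset I_{\mathfrak p}\ne1$, contradicting badness.

## 8. Units and norm inequalities

**(A1)** $I_{\mathfrak p}\cong(\mathfrak O/\mathfrak p^{e_{\mathfrak p}})^*/\operatorname{im}\{\zeta\in\mathfrak O^*:\zeta\equiv1\bmod\mathfrak g_{\mathfrak p}\}$. Indeed, send a residue class $r$ to the class of $(\lambda)$ with $\lambda\equiv r\bmod\mathfrak p^{e_{\mathfrak p}}$ and $\lambda\equiv1\bmod\mathfrak g_{\mathfrak p}$. This maps onto $I_{\mathfrak p}$, and $(\lambda)$ is trivial in $G$ if and only if $\zeta\lambda\equiv1\bmod\mathfrak f$ for a unit $\zeta$, which is then $\equiv1\bmod\mathfrak g_{\mathfrak p}$. By (9), $\Phi(\mathfrak p^{e_{\mathfrak p}})\ge2$; so $N\mathfrak p=2$ implies $e_{\mathfrak p}\ge2$.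

**(A2)** If $t\ge2$, no unit $\zeta\ne1$ is $\equiv1\bmod\mathfrak f$, so $|G|=h\,\Phi(\mathfrak f)/|\mathfrak O^*|$. If $t\ge3$, no unit $\zeta\ne1$ is $\equiv1\bmod\mathfrak g_{\mathfrak p}$, so $m_{\mathfrak p}=\Phi(\mathfrak p^{e_{\mathfrak p}})\ge N\mathfrak p-1$ (and $\ge2$). Indeed, for a root of unity $\zeta\ne1$ in $K$, $N(\zeta-1)\in\{1,2,3,4\}$, with $4$ only for $\zeta=-1$. An ideal with two distinct prime factors that divides $\zeta-1$ must be $(2)=\mathfrak p_2\mathfrak p_2'$ with exponents $1$, which (A1) excludes for $\mathfrak f$ and for $\mathfrak g_{\mathfrak p}$.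

**(A3)** By definition of $k=k_{\mathfrak p}$, $\mathfrak p^k=(\alpha)$ with $\alpha\equiv1\bmod\mathfrak g_{\mathfrak p}$, and $\alpha\ne1$. So $\mathfrak g_{\mathfrak p}\mid\alpha-1$ and $N\mathfrak g_{\mathfrak p}\le N(\alpha-1)\le(1+N\mathfrak p^{k/2})^2$, that is,
$$N\mathfrak p^{k}\ge\big(\sqrt{N\mathfrak g_{\mathfrak p}}-1\big)^2. \tag{11}$$
Also $N(\alpha-1)=N\alpha+1-\mathrm{Tr}\,\alpha$. If $\alpha\notin\mathbb Q$, then $4N\alpha-(\mathrm{Tr}\,\alpha)^2=|d_K|c^2$ with an integer $c\ge1$; in particular $|d_K|\le4N\alpha$. We call $(\mathrm{Tr}\,\alpha)^2-4N\alpha$ the discriminant of $\alpha$; it determines $K$.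

**(A4)** The pairs $(N\mathfrak p,e)$ with given $\Phi(\mathfrak p^e)=N\mathfrak p^{e-1}(N\mathfrak p-1)$: for $2$ they are $(2,2),(3,1)$; for $3$ only $(4,1)$; for $4$ they are $(5,1),(2,3)$; for $6$ they are $(7,1),(3,2)$; for $8$ they are $(9,1),(2,4)$.

**(A5)** Over each rational prime there are at most two primes, and $N(\mathfrak p^{e_{\mathfrak p}})\ge4$ over $2$ by (A1). So the numbers $N(\mathfrak p^{e_{\mathfrak p}})$, $\mathfrak p\mid\mathfrak f$, in increasing order, are bounded below termwise by $3,3,4,4,5,5,7,7,11,\dots$. For the primes different from a given $\mathfrak p$ we may use the list $3,3,4,5,5,\dots$ if $N\mathfrak p=2$; $3,4,4,5,5,\dots$ if $N\mathfrak p=3$; and $3,3,5,5,7,\dots$ if $N\mathfrak p=4$ (then $\mathfrak p=(2)$ is the only prime over $2$). Note that $N\mathfrak p\in\{2,3,4,5,7\}$ or $N\mathfrak p\ge9$.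

## 9. Four or more primes

The aim is to show $\sum2/n_{\mathfrak p}<1$, which contradicts (10) and (V1). By (A2), $n_{\mathfrak p}=\Phi(\mathfrak p^{e_{\mathfrak p}})k_{\mathfrak p}$, where $\Phi(\mathfrak p^{e_{\mathfrak p}})\ge2,2,3,4,6$ for $N\mathfrak p=2,3,4,5,7$ and $\ge N\mathfrak p-1\geq 8$ for $N\mathfrak p\ge9$. The bounds for $k$ come from (11).

**Case $t=4$.** The bounds for three other primes are as follows.

| $N\mathfrak p$ | $N\mathfrak g_{\mathfrak p}\ge$ | requirement (11) | $k\ge$ | $n_{\mathfrak p}\ge$ |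
|---|---|---|---|---|
| 2 | $3\cdot3\cdot4=36$ | $2^k\ge25$ | 5 | 10 |
| 3 | $3\cdot4\cdot4=48$ | $3^k\ge5.9^2>34$ | 4 | 8 |
| 4 | $3\cdot3\cdot5=45$ | $2^k\ge5.7$ | 3 | 9 |
| 5 | 36 | $5^k\ge25$ | 2 | 8 |
| 7 | 36 | $7^k\ge25$ | 2 | 12 |
| $9\le N\mathfrak p<25$ | 36 | $N\mathfrak p^k\ge25$ | 2 | 16 |
| $\ge25$ | | | 1 | 24 |

So $\sum2/n_{\mathfrak p}\le4\cdot\frac28=1$, with equality only if all $n_{\mathfrak p}=8$. Then all norms are $3$ or $5$, with exponents $1$ (for norm $3$, $k\ge4$ forces $\Phi=2$; for norm $5$, $k\ge2$ forces $\Phi=4$), so $\mathfrak f$ is the product of two primes of norm $3$ and two of norm $5$. But then a prime of norm $5$ has $N\mathfrak g_{\mathfrak p}=45$, $5^k\ge5.7^2>25$, $k\ge3$, $n_{\mathfrak p}\ge12$, a contradiction. Hence $\sum2/n_{\mathfrak p}<1$.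

**Case $t=5$.** The bounds for four other primes are as follows.

| $N\mathfrak p$ | $N\mathfrak g_{\mathfrak p}\ge$ | requirement (11) | $k\ge$ | $n_{\mathfrak p}\ge$ |
|---|---|---|---|---|
| 2 | $3\cdot3\cdot4\cdot5=180$ | $2^k\ge12.4^2>128$ | 8 | 16 |
| 3 | $3\cdot4\cdot4\cdot5=240$ | $3^k\ge14.4^2>81$ | 5 | 10 |
| 4 | $3\cdot3\cdot5\cdot5=225$ | $2^k\ge14$ | 4 | 12 |
| 5 | $3\cdot3\cdot4\cdot4=144$ | $5^k\ge121$ | 3 | 12 |
| 7 | 144 | $7^k\ge121$ | 3 | 18 |
| $9\le N\mathfrak p<121$ | 144 | $N\mathfrak p^k\ge121$ | 2 | 16 |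
| $\ge121$ | | | 1 | 120 |

At most two primes have norm $3$, and the others have $n_{\mathfrak p}\ge12$. So $\sum2/n_{\mathfrak p}\le2\cdot\frac2{10}+3\cdot\frac2{12}=\frac9{10}<1$.

**Case $t=6$.** For every $\mathfrak p$, $N\mathfrak g_{\mathfrak p}\ge3\cdot3\cdot4\cdot4\cdot5=720$, and $(\sqrt{720}-1)^2>25.8^2>665$, so $N\mathfrak p^k>665$. Since $2^9=512$, $3^5=243$, $4^4=256$, $5^4=625$, $7^3=343$ are too small, we get for $N\mathfrak p=2$: $k\ge10$, $n_{\mathfrak p}\ge20$; for $3$: $k\ge6$, $n_{\mathfrak p}\ge12$; for $4$: $k\ge5$, $n_{\mathfrak p}\ge15$; for $5$: $k\ge5$, $n_{\mathfrak p}\ge20$; for $7$: $k\ge4$, $n_{\mathfrak p}\ge24$; for $9\le N\mathfrak p<600$: $k\ge2$, $n_{\mathfrak p}\ge16$; and $n_{\mathfrak p}\ge599$ otherwise. Hence $\sum2/n_{\mathfrak p}\le2\cdot\frac2{12}+4\cdot\frac2{15}=\frac{13}{15}<1$.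

**Case $t=7$.** Now $N\mathfrak g_{\mathfrak p}\ge3600$ and $N\mathfrak p^k\ge59^2=3481$. Since $2^{11}=2048$, $3^7=2187$, $4^5=1024$, $5^5=3125$, $7^4=2401$ are too small, we get for $N\mathfrak p=2$: $k\ge12$, $n_{\mathfrak p}\ge24$; for $3$: $k\ge8$, $n_{\mathfrak p}\ge16$; for $4$: $k\ge6$, $n_{\mathfrak p}\ge18$; for $5$: $k\ge6$, $n_{\mathfrak p}\ge24$; for $7$: $k\ge5$, $n_{\mathfrak p}\ge30$; for $9\le N\mathfrak p<3481$: $n_{\mathfrak p}\ge16$; and $n_{\mathfrak p}\ge3480$ otherwise. Hence $\sum2/n_{\mathfrak p}\le7\cdot\frac2{16}<1$.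

**Case $t\ge8$.** Here $N\mathfrak g_{\mathfrak p}\ge3^24^25^27\cdot7^{t-8}=25200\cdot7^{t-8}$, so $Y:=\sqrt{N\mathfrak g_{\mathfrak p}}-1\ge157\cdot7^{(t-8)/2}$ and $\log Y\ge5.05+0.97(t-8)$. The function $(x-1)/\log x$ is increasing for $x>1$ and exceeds $1.82$ at $x=3$; for $N\mathfrak p=2$ use $m_{\mathfrak p}\ge2$ and $2/\log2>1.82$. So $m_{\mathfrak p}\ge1.82\log N\mathfrak p$ always, and with $k_{\mathfrak p}\ge2\log Y/\log N\mathfrak p$,
$$n_{\mathfrak p}\ge3.64\log Y\ge18.3+3.5(t-8)>16+2(t-8)=2t .$$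
Hence $\sum2/n_{\mathfrak p}<1$. So $t\le3$. $\square$

## 10. Three primes

Let $t=3$. By (A2), $m_{\mathfrak p}=\Phi(\mathfrak p^{e_{\mathfrak p}})$. We write $k=k_{\mathfrak p}$, $\mathfrak g=\mathfrak g_{\mathfrak p}$, $e=e_{\mathfrak p}$ and take $\alpha$ as in (A3). The aim is a contradiction.

**Step 1: lower bounds for $n_{\mathfrak p}$.**

Let $N\mathfrak p=2$. Then $e\ge2$, $N\mathfrak g\ge9$, and (11) gives $2^k\ge4$, $k\ge2$. If $k=2$, then $N\mathfrak g\le9$, so $N\mathfrak g=9$ and $\mathfrak g=\mathfrak p_3\mathfrak p_3'=(3)$ with $3$ split. Now $3\le|\alpha-1|\le1+|\alpha|=3$ gives $\alpha=-2$, so $\mathfrak p^2=(2)$. If moreover $e=2$, then $\mathfrak f=(6)$; if $e\ge3$, then $n_{\mathfrak p}\ge4\cdot2=8$. So $n_{\mathfrak p}\ge6$, unless $\mathfrak f=(6)$ with $2$ ramified and $3$ split.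

Let $N\mathfrak p=3$. Then $N\mathfrak g\ge12$ and $\sqrt{12}-1>\sqrt3$, so $k\ge2$. If $e=1$, then $n_{\mathfrak p}=2k\ge4$; if $e\ge2$, then $n_{\mathfrak p}\ge12$.

Let $N\mathfrak p=4$, $\mathfrak p=(2)$. If $e=1$, then $n_{\mathfrak p}=3k$. If $k=1$, then $\alpha=2\zeta$ with a unit $\zeta$, and $|2\zeta-1|^2\ge N\mathfrak g\ge9$ forces $\alpha=-2$; so $\mathfrak g\mid3$, and since $\mathfrak g$ has two prime factors, $\mathfrak g=(3)$ with $3$ split and $\mathfrak f=(6)$. Otherwise $n_{\mathfrak p}\ge6$. If $e\ge2$, then $n_{\mathfrak p}\ge12$.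

Let $N\mathfrak p=5$. If $k=1$, then $9\le N\mathfrak g\le(1+\sqrt5)^2<10.5$. The value $10$ is not a product of two numbers $\ge3$, so $N\mathfrak g=9$, $\mathfrak g=(3)$ with $3$ split, $\alpha-1=3\delta$ with $N\delta=1$. As $3$ splits, $K\ne\mathbb Q(i),\mathbb Q(\sqrt{-3})$, so $\delta=\pm1$ and $\alpha\in\mathbb Z$, contradicting $N\alpha=5$. So $k\ge2$ and $n_{\mathfrak p}\ge8$.

For $N\mathfrak p=7$ we have $n_{\mathfrak p}\ge6$, and for $N\mathfrak p\ge9$ we have $n_{\mathfrak p}\ge8$.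

**Step 2: a trace argument**, which identifies $K$ in two situations. Let $N\mathfrak p=3$, $e=1$, $k=2$ and $3$ split. Then $\mathfrak p^2=(\beta)$ with $\beta\equiv1\bmod\mathfrak g$, and $\beta\notin\mathbb Q$ since $\mathfrak p^2\ne(3)$. From $N\beta=9$ we get $|\mathrm{Tr}\,\beta|\le5$ and $N(\beta-1)=10-\mathrm{Tr}\,\beta\in[5,15]$, a multiple of $N\mathfrak g$. If $12\mid N\mathfrak g$, then $\mathrm{Tr}\,\beta=-2$, the discriminant is $-32$, and $K=\mathbb Q(\sqrt{-2})$. If $15\mid N\mathfrak g$, then $\mathrm{Tr}\,\beta=-5$, the discriminant is $-11$, and $K=\mathbb Q(\sqrt{-11})$.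

**Step 3: $\mathfrak f=(6)$ with $3$ split and $2$ inert or ramified is impossible.** The point is that the two primes over $3$ have the same $D$. Let $\mathfrak p_3,\mathfrak p_3'$ lie over $3$. Since $-1\equiv1\bmod2$, (A1) for the modulus $2\mathfrak p_3'$ shows that $\ker(\mathrm{Cl}(2\mathfrak p_3')\to\mathrm{Cl}(2))$, the image of $(\mathfrak O/\mathfrak p_3')^*=\{\pm1\}$, is trivial; likewise for $\mathfrak p_3$. So $I_{\mathfrak p_3}=I_{\mathfrak p_3'}=\ker(G\to\mathrm{Cl}(2))$, and $D_{\mathfrak p_3},D_{\mathfrak p_3'}$ are the preimages of $\langle[\mathfrak p_3]\rangle,\langle[\mathfrak p_3']\rangle\subset\mathrm{Cl}(2)$. As $3\equiv1\bmod2$, $[\mathfrak p_3][\mathfrak p_3']=1$ in $\mathrm{Cl}(2)$, hence $D_{\mathfrak p_3}=D_{\mathfrak p_3'}$. So badness gives $v_2+v_{\mathfrak p_3}\ge1$, where the index $2$ denotes the prime over $2$. By Step 1, $n_{\mathfrak p_3}=2k\ge4$.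

If $2$ is inert, then $-2\equiv1\bmod3$ gives $k=1$ and $n_2=3$. Klein: $v_2+v_{\mathfrak p_3}\le\frac13+\frac12<1$. Not Klein: $v_2+v_{\mathfrak p_3}\le\frac12+\frac14<1$.

If $2$ is ramified, $\mathfrak p_2^2=(2)$, $-2\equiv1\bmod3$, and $k\ge2$ by Step 1; so $k=2$ and $n_2=2\cdot2=4$. Not Klein: $v_2+v_{\mathfrak p_3}\le\frac14+\frac14$. Klein: both values are $\le\frac12$, so $v_{\mathfrak p_3}=\frac12$, $n_{\mathfrak p_3}=4$ and $k_{\mathfrak p_3}=2$. As $N\mathfrak g_{\mathfrak p_3}=12$, Step 2 gives $K=\mathbb Q(\sqrt{-2})$, $h=1$, $|G|=\Phi((6))/2=2\cdot2\cdot2/2=4$. So $D_{\mathfrak p_3}=G$ and $v_{\mathfrak p_3}=0$, a contradiction.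

**Step 4: reduction to Klein.** From now on $\mathfrak f$ is not as in Step 3. By Step 1 all $n_{\mathfrak p}\ge4$; moreover $n_{\mathfrak p}=4$ only if $N\mathfrak p=3$, $e=1$, $k=2$, and otherwise $n_{\mathfrak p}\ge6$. If not Klein, then $\sum v_{\mathfrak p}\le\frac34$ by (V3). So we are in the Klein case.

**Step 5: some $n_{\mathfrak p}=4$.** Call this prime $\mathfrak p_3$, and let $\mathfrak p_3^2=(\beta)$ with $\beta\equiv1\bmod\mathfrak g$, $|\beta|=3$. Then $N\mathfrak g\le16$. By (A5) for the two other primes, the possible norms of their powers are $3\cdot4$, $3\cdot5$ and $4\cdot4$.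

*Norms $3\cdot4$.* The factor of norm $3$ is the other prime over $3$, so $3$ splits, and $K=\mathbb Q(\sqrt{-2})$ by Step 2. There $2$ ramifies, so $\mathfrak f=(6)$, which is excluded.

*Norms $3\cdot5$.* Again $3$ splits; $K=\mathbb Q(\sqrt{-11})$ by Step 2, $\mathfrak f=\mathfrak p_3\mathfrak p_3'\mathfrak p_5$, $|G|=2\cdot2\cdot4/2=8$. By Step 1, $n_{\mathfrak p_5}\ge8$, so $D_{\mathfrak p_5}=G$ and $v_{\mathfrak p_5}=0$. Suppose $k_{\mathfrak p_3'}=2$. By Step 2 for $\mathfrak p_3'$, $\mathfrak p_3'^2=(\beta')$ with $\beta'\equiv1\bmod\mathfrak p_3\mathfrak p_5$ and $\mathrm{Tr}\,\beta'=-5=\mathrm{Tr}\,\beta$. Both $\beta,\beta'$ are roots of $X^2+5X+9$, and they generate different ideals, so $\beta'=\bar\beta$. Then $\beta-1,\bar\beta-1\in\mathfrak p_5$ gives $\beta-\bar\beta=\pm\sqrt{-11}\in\mathfrak p_5$, which is impossible as $5\nmid11$. So $k_{\mathfrak p_3'}\ge3$, $n_{\mathfrak p_3'}\ge6$, and $\sum v_{\mathfrak p}\le\frac12+\frac13+0<1$.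

*Norms $4\cdot4$.* Two different primes have powers of norm $4$, so $2$ splits and $\mathfrak f=\mathfrak p_3\mathfrak p_2^2\mathfrak p_2'^2$. From $|\beta|=3$ and $|\beta-1|\ge4$ we get $\beta=-3$, so $3$ ramifies. Write $K=\mathbb Q(\sqrt{-d})$ with $d>0$ squarefree. Then $d\equiv7\bmod8$ and $3\mid d$, so $d\equiv15\bmod24$, and $\mathfrak O^*=\{\pm1\}$. Complex conjugation preserves $\mathfrak f$ and interchanges $\mathfrak p_2,\mathfrak p_2'$, so $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=2k$ with $k=k_{\mathfrak p_2}$. From (10), $\frac12+2\cdot\frac2{2k}\ge1$, so $k\le4$. Let $\mathfrak p_2^k=(\gamma)$, $\gamma=\frac{u+v\sqrt{-d}}2$. Since $2$ splits, $\gamma\notin\mathbb Q$, so $v\ne0$ and $u^2+dv^2=2^{k+2}\le64$. The squarefree $d\equiv15\bmod24$ up to $64$ are $15$ and $39$.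

Let $d=15$. Then $h=2$ and $|G|=2\cdot\frac{2\cdot2\cdot2}2=8$. The equation $u^2+15v^2=8$ has no solution, so $\mathfrak p_2$ is not principal and $k$ is even. Since $N\mathfrak g_{\mathfrak p_2}=3\cdot4=12>(1+2)^2$, $k\ne2$. So $k=4$, $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=8=|G|$, and $v_{\mathfrak p_2}=v_{\mathfrak p_2'}=0$, contradicting (10).

Let $d=39$. As $v\ne0$, $u^2+39v^2=2^{k+2}$ with $k\le4$ forces $k=4$. The same equation shows that $\mathfrak p_2^j$ is not principal for $1\le j\le3$. So $[\mathfrak p_2]$ has order $4$ in $\mathrm{Cl}(1)$, which is cyclic of order $h=4$, and $|G|=4\cdot\frac{8}2=16$. Here $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=8$, so $v_{\mathfrak p_2},v_{\mathfrak p_2'}\le\frac14$ and $v_{\mathfrak p_3}\le\frac12$. By (10) all are equalities, and (V3) gives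
$$BC\in D_{\mathfrak p_3}\cap D_{\mathfrak p_2}\cap D_{\mathfrak p_2'}. \tag{12}$$
We compute the three groups to refute this. Let $s=\sqrt{-39}$, $\rho=\frac{1+s}2$, $N\rho=10$, and name the primes so that $(\rho)=\mathfrak p_2\mathfrak p_5$ with $N\mathfrak p_5=5$. Note $\mathfrak f=4\mathfrak p_3$. Let $a$ (resp. $b$) in $U$ be the class of an element that is $-1$ mod $\mathfrak p_2^2$ (resp. mod $\mathfrak p_2'^2$) and $1$ at the other two primes. Since $(\mathfrak O/\mathfrak f)^*=\{\pm1\}^3$ and $U=\{\pm1\}^3/\{\pm1\}$, we have $U=\langle a\rangle\times\langle b\rangle$, and the class that is $-1$ at $\mathfrak p_3$ only is $ab$. So by (A1) $I_{\mathfrak p_2}=\langle a\rangle$, $I_{\mathfrak p_2'}=\langle b\rangle$, $I_{\mathfrak p_3}=\langle ab\rangle$.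

Put $g=[\mathfrak p_5]\in G$. From $s=2\rho-1$ with $2\rho\in\mathfrak p_2^2\cap\mathfrak p_5$ we get $s\equiv-1$ mod $\mathfrak p_2^2$ and mod $\mathfrak p_5$. From $s=1-2\bar\rho$ with $\bar\rho\in\mathfrak p_2'$ we get $s\equiv1\bmod\mathfrak p_2'^2$. Also $s\equiv0\bmod\mathfrak p_3$. The element $1-4s$ has norm $1+16\cdot39=625$, lies in $\mathfrak p_5$ (it is $\equiv5$), and is not divisible by $5$, so $(1-4s)=\mathfrak p_5^4$. It is $\equiv1\bmod4\mathfrak p_3$, so $g^4=1$. In $\mathrm{Cl}(1)$, $[\mathfrak p_5]=[\mathfrak p_2]^{-1}$ has order $4$. Hence $G=\langle g\rangle\times\langle a\rangle\times\langle b\rangle$.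

For $D_{\mathfrak p_3}$: the element $6+s$ has norm $75$, lies in $\mathfrak p_5$, and is not divisible by $5$, so $(6+s)=\mathfrak p_3\mathfrak p_5^2$. Moreover $6+s\equiv5\equiv1\bmod\mathfrak p_2^2$ and $6+s\equiv7\equiv-1\bmod\mathfrak p_2'^2$. So $[\mathfrak p_3]=g^{-2}b=g^2b$ in $\mathrm{Cl}(4)=G/\langle ab\rangle$, and $D_{\mathfrak p_3}=\langle ab,g^2b\rangle=\{1,ab,g^2a,g^2b\}$.

For $D_{\mathfrak p_2}$: $\rho\equiv\frac12\equiv-1\bmod\mathfrak p_3$. Since $\bar\rho\in\mathfrak p_2'\setminus\mathfrak p_2'^2$ and $\mathfrak O/\mathfrak p_2'^2\cong\mathbb Z/4$, $\bar\rho\equiv2$ and $\rho=1-\bar\rho\equiv-1\bmod\mathfrak p_2'^2$. So $-\rho\equiv1\bmod\mathfrak g_{\mathfrak p_2}$, $[\mathfrak p_2]=g^{-1}$ in $G/\langle a\rangle$, and $D_{\mathfrak p_2}=\langle a,g\rangle$.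

For $D_{\mathfrak p_2'}$: in the same way $\bar\rho\equiv-1\bmod\mathfrak p_2^2\mathfrak p_3$, so $[\mathfrak p_2']=[\bar{\mathfrak p}_5]^{-1}$ in $G/\langle b\rangle$. As $5\equiv1\bmod4$ and $5\equiv-1\bmod\mathfrak p_3$, $[(5)]=ab$ and $[\bar{\mathfrak p}_5]=ab\,g^{-1}$. So $D_{\mathfrak p_2'}=\langle b,abg\rangle=\langle b,ga\rangle$.

The elements of order $2$ in $D_{\mathfrak p_2}$ are $a,g^2,g^2a$; those in $D_{\mathfrak p_2'}$ are $b,g^2,g^2b$. The only common one, $g^2$, is not in $D_{\mathfrak p_3}$. As $BC$ has order $2$, this contradicts (12).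

**Step 6: no $n_{\mathfrak p}=4$.** By Step 4 all $n_{\mathfrak p}\ge6$, so all $v_{\mathfrak p}\le\frac13$. By (10) all $v_{\mathfrak p}=\frac13$, hence by (V3) $n_{\mathfrak p}=6$ and $BC\in D_{\mathfrak p}$ for all $\mathfrak p\mid\mathfrak f$. By (A4), and since $N\mathfrak p=3$, $e=2$ has $n_{\mathfrak p}\ge12$ by Step 1, every $\mathfrak p\mid\mathfrak f$ has
$$(N\mathfrak p,e,k)\in\{(2,2,3),(3,1,3),(4,1,2),(7,1,1)\}.$$

*Some $N\mathfrak p=7$.* Then $N\mathfrak g\le(1+\sqrt7)^2<13.3$, so $N\mathfrak g$ is $3\cdot3$ or $3\cdot4$. If $\mathfrak g=\mathfrak p_3\mathfrak p_3'=(3)$, then $\alpha-1=3\delta$ with $N\delta=1$, $\delta=\pm1$ as $3$ splits, and $\alpha\in\mathbb Z$, contradicting $N\alpha=7$. Let $N\mathfrak g=3\cdot4$. If the factor of norm $4$ is $\mathfrak p_2^2$, then $k_{\mathfrak p_2}=3$ but $N\mathfrak g_{\mathfrak p_2}=21>(1+2^{3/2})^2$, contradicting (A3). If it is $(2)$ with $2$ inert, then $k_{(2)}=2$, so $4\zeta\equiv1\bmod\mathfrak p_3\mathfrak p_7$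 for a unit $\zeta$, and $21$ divides $N(4\zeta-1)=17-4\,\mathrm{Tr}\,\zeta\in\{9,13,17,21,25\}$. So $\mathrm{Tr}\,\zeta=-1$, $K=\mathbb Q(\sqrt{-3})$, and $|G|=3\cdot2\cdot6/6=6$ is not divisible by $4$, contradicting Klein.

*No $N\mathfrak p=7$.* The three norms are $\{4,3,3\}$, $\{2,3,3\}$ or $\{2,2,3\}$. For $\{4,3,3\}$, $\mathfrak f=(6)$ as in Step 3, which is excluded. For $\{2,3,3\}$, $2$ ramified is again Step 3. If $2$ splits, then $\mathfrak p_2^3=(\gamma)$ with $\gamma\equiv1\bmod3$ and $N(\gamma-1)\le(1+2^{3/2})^2<15$, so $\gamma-1=3\delta$ with $N\delta=1$, $\delta=\pm1$ as $3$ splits, and $\gamma\in\mathbb Z$, contradicting $N\gamma=8$. For $\{2,2,3\}$, $2$ splits and $\mathfrak O^*=\{\pm1\}$. The abelian group $D_{\mathfrak p_2}$ of order $6$ has a unique element of order $2$, which is $BC$; it lies in the subgroup $I_{\mathfrak p_2}$ of order $2$. Likewise $BC\in I_{\mathfrak p_2'}$. But $U=\{\pm1\}^3/\{\pm1\}$, where $I_{\mathfrak p_2}$ and $I_{\mathfrak p_2'}$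 are generated by two different coordinate signs, so $I_{\mathfrak p_2}\cap I_{\mathfrak p_2'}=1$. This is a contradiction. So $t\le2$. $\square$

## 11. One prime

Let $t=1$. By (10), $v_{\mathfrak p}\ge1$. As $n_{\mathfrak p}\ge2$, we are in the third case of Lemma 6, with $\ell\mid n_{\mathfrak p}$ and $\frac{\ell}{(\ell-1)n_{\mathfrak p}}\ge1$, which forces $\ell=2$, $n_{\mathfrak p}=2$, Klein. So $|I_{\mathfrak p}|=2$ and $k_{\mathfrak p}=1$. Since $\mathfrak g_{\mathfrak p}=\mathfrak O$, we have $I_{\mathfrak p}=U$, $\mathfrak p=(\alpha)$ is principal, and $|G|=2h$. Klein needs $4\mid2h$, so $h>1$ and $\mathfrak O^*=\{\pm1\}$. From $|U|=2$ we get $\Phi(\mathfrak f)\in\{2,4\}$, so $N\mathfrak p\in\{2,3,5\}$ by (A4). Then $\alpha\notin\mathbb Q$ and $|d_K|\le4N\mathfrak p\le20$, so $d_K=-15$ or $-20$ by Fact 3.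

For $d_K=-15$ we would need $u^2+15v^2\in\{8,12,20\}$, which is unsolvable. For $d_K=-20$ we need $x^2+5y^2\in\{2,3,5\}$, so $N\mathfrak p=5$, $\mathfrak f=\mathfrak p=(\sqrt{-5})$ and $|G|=4$. A prime $\mathfrak p_3$ over $3$ satisfies $\mathfrak p_3^2=(2\pm\sqrt{-5})$, since this element has norm $9$ and is not divisible by $3$. As $2\pm\sqrt{-5}\equiv2\not\equiv\pm1\bmod\sqrt{-5}$, $[\mathfrak p_3]^2\ne1$. So $[\mathfrak p_3]$ has order $4$ and $G$ is cyclic, contradicting (V4). So $t=2$. $\square$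

## 12. Two primes

Let $\mathfrak f=\mathfrak p^a\mathfrak q^b$. By (10), (V1) and (V2), one of the following holds:

- (I) some $n$ equals $2$;
- (II) $n_{\mathfrak p}=n_{\mathfrak q}=4$, Klein, $D_{\mathfrak p}\cap T=D_{\mathfrak q}\cap T=\langle BC\rangle$; in particular $D_{\mathfrak p}\ne G$, so $|G|\ge8$;
- (III) $n_{\mathfrak p}=n_{\mathfrak q}=3$ and $T\cong(\mathbb Z/3)^2$.

Indeed if no $n$ is $2$, then both $n\ge3$, both $v\le\frac12$, so both are $\frac12$, and the two kinds of equality in (V2) exclude each other because $T$ is the same for both primes.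

**Step 1: $K=\mathbb Q(i)$ is impossible.** Here $|G|=\Phi(\mathfrak f)/4$, and no unit $\zeta\ne1$ is $\equiv1$ modulo an odd prime. Odd primes have norm $5$, $9$ or larger, so $\Phi\ge4$ for their powers.

First let $\mathfrak f=(1+i)^a\mathfrak q^b$; then $a\ge2$ by (A1). We have $m_{1+i}=2^{a-1}$. The units $\equiv1\bmod(1+i)^a$ are $\pm1$ for $a=2$, and only $1$ for $a\ge3$; so $m_{\mathfrak q}$ is $\Phi(\mathfrak q^b)/2$ or $\Phi(\mathfrak q^b)$, respectively. For $a\le3$ the units fill $(\mathfrak O/(1+i)^a)^*$, so $\mathrm{Cl}((1+i)^a)=1$ and $k_{\mathfrak q}=1$. Case (III) fails since $n_{1+i}$ is even. In case (I), $n_{1+i}=2$ means $a=2$ and $1+i\equiv\zeta\bmod\mathfrak q^b$ for a unit $\zeta$; as $N(1+i-\zeta)\in\{1,5\}$, $N\mathfrak q^b=5$. And $n_{\mathfrak q}=2$ forces $a=2$ and $\Phi(\mathfrak q^b)=4$, so again $N\mathfrak q^b=5$. Then $|G|=2\cdot4/4=2$, contradicting (V4). In case (II): $a=2$ gives $\Phi(\mathfrak q^b)=8$, $\mathfrak q^b=(3)$, $|G|=2\cdot8/4=4$;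 $a=3$ gives $\Phi(\mathfrak q^b)=4$, $|G|=4\cdot4/4=4$; $a\ge4$ gives $n_{1+i}\ge8$. All contradict (II).

Now let $\mathfrak f$ be odd. Then both $m=\Phi\ge4$, so only (II) can hold, with both norms $5$ and $|G|=16/4=4$, a contradiction.

**Step 2: $K=\mathbb Q(\sqrt{-3})$ is impossible.** Here $|G|=\Phi(\mathfrak f)/6$. Let $\lambda=\sqrt{-3}$. The units $\equiv1\bmod\mathfrak g$, for a prime power $\mathfrak g\ne\mathfrak O$, are the cube roots of unity if $\mathfrak g=(\lambda)$, $\pm1$ if $\mathfrak g=(2)$, and only $1$ otherwise (since $N(\zeta-1)\in\{1,3,4\}$ for $\zeta\ne1$). Primes not over $2$ or $3$ have norm $\ge7$. In each case we find $\sum v<1$ or contradict (9) or (V4).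

*$\mathfrak f=(\lambda^a2^b)$.* If $a=b=1$, then $m_2=3/3=1$, against (9). If $b=1,a\ge2$, then $m_\lambda=2\cdot3^{a-1}/2=3^{a-1}=|G|$, so $v_\lambda=0$, while $n_2\ge m_2=3$ and $v_2\le\frac12$. If $a=1,b\ge2$, then $m_2=\Phi(2^b)/3=|G|$, so $v_2=0$. Here $m_\lambda=2$, and $n_\lambda=2$ would need $k_\lambda=1$ and $4^b\le(1+\sqrt3)^2<7.5$; so $n_\lambda\ge4$ and $v_\lambda\le\frac12$. If $a,b\ge2$, then $m_2\ge12$, $m_\lambda\ge6$ and $\sum v\le\frac16+\frac13$.

*$\mathfrak f=\lambda^a\mathfrak q^b$, $\mathfrak q\nmid6$.* If $a=1$, then $m_{\mathfrak q}=\Phi(\mathfrak q^b)/3=|G|$ and $v_{\mathfrak q}=0$. If $n_\lambda=2$, then $N\mathfrak q^b<7.5$, so $N\mathfrak q^b=7$, $|G|=2$, against (V4); otherwise $n_\lambda\ge4$ and $v_\lambda\le\frac12$. If $a=2$, then $m_{\mathfrak q}=\Phi(\mathfrak q^b)=|G|$, $v_{\mathfrak q}=0$, and $m_\lambda=6$ gives $v_\lambda\le\frac26$. If $a\ge3$, then $m_\lambda\ge18$, $m_{\mathfrak q}\ge6$ and $\sum v\le\frac2{18}+\frac26$.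

*$\mathfrak f=2^a\mathfrak q^b$, $\mathfrak q\nmid6$.* If $a=1$, then $m_{\mathfrak q}=\Phi(\mathfrak q^b)/2=|G|$, $v_{\mathfrak q}=0$, and $n_2\ge3$ gives $v_2\le\frac12$. If $a\ge2$, then $\sum v\le\frac2{12}+\frac26$.

*$\mathfrak f$ prime to $6$.* $\sum v\le\frac26+\frac26$.

All this contradicts (10). So from now on $\mathfrak O^*=\{\pm1\}$ and $|G|=h\Phi(\mathfrak f)/2$. By (A1), $m_{\mathfrak p}=\Phi(\mathfrak p^a)$ unless $-1\equiv1\bmod\mathfrak q^b$. The latter means $\mathfrak q^b\mid2$, and as $b\ge2$ when $N\mathfrak q=2$, it means $\mathfrak q^b=(2)$ with $2$ inert or ramified; then $m_{\mathfrak p}=\Phi(\mathfrak p^a)/2$. Similarly for $m_{\mathfrak q}$.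

**Step 3: case (III) is impossible.** Both primes have $m=3$, $k=1$. By (A4), $m=3$ means that the prime power is $(2)$, $2$ inert, or that its $\Phi$ is $6$ and the other prime power is $(2)$. Either way one prime power, say $\mathfrak p^a$, is $(2)$. It also has $m=3$, so $2$ is inert, and then the other has $m_{\mathfrak q}=\Phi(\mathfrak q^b)/2$; hence $\mathfrak f=(2)\mathfrak q^b$ with $\Phi(\mathfrak q^b)=6$. Now $k_{(2)}=1$ gives $2\equiv\pm1\bmod\mathfrak q^b$. The sign $+$ is impossible, so $\mathfrak q^b\mid3$, and $\Phi(\mathfrak q^b)=6$ gives $\mathfrak q^b=\mathfrak q^2=(3)$. Then $k_{\mathfrak q}=1$ makes $\mathfrak q=(\alpha)$ with $\alpha^2=\pm3$, which is impossible as $K\ne\mathbb Q(\sqrt{-3})$.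

**Step 4: case (I) is impossible.** Say $n_{\mathfrak p}=2$, so $m_{\mathfrak p}=2$, $k_{\mathfrak p}=1$, $\mathfrak p=(\alpha)$ with $\alpha\equiv1\bmod\mathfrak q^b$. Either $\Phi(\mathfrak p^a)=2$, or $\Phi(\mathfrak p^a)=4$ and $\mathfrak q^b=(2)$. In every case $N\mathfrak p$ is a prime number, so $\alpha\notin\mathbb Q$.

*$N\mathfrak p=2$, $a=2$.* Then $|\mathrm{Tr}\,\alpha|\le2$. If $\mathrm{Tr}\,\alpha=0$, the discriminant is $-8$, $K=\mathbb Q(\sqrt{-2})$, $N(\alpha-1)=3$, so $\mathfrak f=(2)\mathfrak p_3$ and $m_{\mathfrak p_3}=2/2=1$, against (9). If $\mathrm{Tr}\,\alpha=\pm1$, then $d_K=-7$, $N(\alpha-1)\in\{2,4\}$. As $\mathfrak q^b\mid\alpha-1$ and $b\ge2$ for $N\mathfrak q=2$, we get $\mathfrak q^b=\bar{\mathfrak p}^2$ and $|G|=2\cdot2/2=2$, against (V4). If $\mathrm{Tr}\,\alpha=\pm2$, then $K=\mathbb Q(i)$, excluded.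

*$N\mathfrak p=3$, $a=1$.* Then $|\mathrm{Tr}\,\alpha|\le3$. The values $0,\pm3$ give discriminants $-12,-3$, so $\mathbb Q(\sqrt{-3})$, excluded. The values $\pm1$ give $d_K=-11$, $h=1$, $N(\alpha-1)\in\{3,5\}$. Either $N\mathfrak q^b=3$, $\mathfrak f=(3)$, $|G|=2$; or $N\mathfrak q^b=5$ and $G=(\mathbb F_3^*\times\mathbb F_5^*)/\{\pm1\}\cong\mathbb F_5^*$. Both are cyclic, against (V4). The values $\pm2$ give $d_K=-8$, $N(\alpha-1)\in\{2,6\}$; norm $2$ with $b=1$ is excluded by (A1), so $N\mathfrak q^b=3$ and $|G|=2\cdot2/2=2$, against (V4).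

*$\Phi(\mathfrak p^a)=4$, $\mathfrak q^b=(2)$.* As $\mathfrak q$ is the only prime over $2$, (A4) gives $N\mathfrak p=5$, $a=1$. Write $\alpha-1=2\delta$; then $4N\delta=6-\mathrm{Tr}\,\alpha$ with $|\mathrm{Tr}\,\alpha|\le4$, so $\mathrm{Tr}\,\alpha=\pm2$. For $\mathrm{Tr}\,\alpha=2$, $N\delta=1$, $\delta=\pm1$, $\alpha\in\mathbb Z$, impossible. For $\mathrm{Tr}\,\alpha=-2$ the discriminant is $-16$ and $K=\mathbb Q(i)$, excluded.

**Step 5: case (II) when one prime power is $(2)$.** The aim is a contradiction. In case (II), $n=4$ means $(m,k)=(4,1)$ or $(2,2)$. Say $\mathfrak q^b=(2)$. If $2$ is inert, $n_{\mathfrak q}=3k_{\mathfrak q}\ne4$. So $\mathfrak q^2=(2)$, $m_{\mathfrak q}=2$, $k_{\mathfrak q}=2$. Hence $2\equiv\pm1\bmod\mathfrak p^a$, so $\mathfrak p^a\mid3$. Now $m_{\mathfrak p}=\Phi(\mathfrak p^a)/2$ is $1$, $3$ or $4$ according as $N\mathfrak p^a=3$, $\mathfrak p^a=\mathfrak p^2=(3)$, or $\mathfrak p=(3)$ is inert. Since $n_{\mathfrak p}=4$ and $m_{\mathfrak p}\ne1$,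 $3$ is inert, $m_{\mathfrak p}=4$, and $D_{\mathfrak p}=I_{\mathfrak p}\subset U$. If $\mathfrak q=(\alpha)$ were principal, then $\alpha^2=\pm2$ and $K=\mathbb Q(\sqrt{-2})$, where $3$ splits. So $\mathfrak q$ is not principal, $\mathfrak q^2$ is, and $D_{\mathfrak q}$ has image of order $2$ in $\mathrm{Cl}(1)$. Thus $D_{\mathfrak q}\cap U$ has order $2$ and equals $I_{\mathfrak q}$. As $-1\equiv1\bmod2$, $U=(\mathfrak O/2)^*\times\big((\mathfrak O/3)^*/\{\pm1\}\big)$, where $I_{\mathfrak q}$ is the first factor and $I_{\mathfrak p}$ the second. So $D_{\mathfrak p}\cap D_{\mathfrak q}=I_{\mathfrak p}\cap I_{\mathfrak q}=1$, which does not contain $BC\neq1$, a contradiction.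

**Step 6: case (II) otherwise.** Now $m=\Phi$ for both primes, and by (A4) each prime is of one of these types:

- A: norm $2$, exponent $2$, $k=2$, and $2$ split (if $2$ were ramified, the prime power would be $(2)$);
- B: norm $3$, exponent $1$, $k=2$;
- C: norm $5$, exponent $1$, $k=1$;
- D: norm $2$, exponent $3$, $k=1$.

Recall $|G|\ge8$. We show that only C–C survives, and for one field only.

*A, with any other prime.* Let $\mathfrak p$ be of type A: $\mathfrak p^2=(\alpha)$, $\alpha\equiv1\bmod\mathfrak q^b$, $\alpha\notin\mathbb Q$ since $2$ splits, $N\alpha=4$, $|\mathrm{Tr}\,\alpha|\le3$. Traces $0$ and $\pm2$ give discriminants $-16$ and $-12$, that is, $\mathbb Q(i)$ and $\mathbb Q(\sqrt{-3})$, excluded. If $\mathrm{Tr}\,\alpha=\pm1$, then $d_K=-15$, $h=2$, $N(\alpha-1)=5-\mathrm{Tr}\,\alpha\in\{4,6\}$. As $\mathfrak q^b\mid\alpha-1$ and norm $2$ needs exponent $\ge2$, $N\mathfrak q^b\in\{3,4\}$, $\Phi(\mathfrak q^b)=2$ (norm $4$ means $\bar{\mathfrak p}^2$)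 and $|G|=2\cdot2\cdot2/2=4$, a contradiction. If $\mathrm{Tr}\,\alpha=\pm3$, then $d_K=-7$, $h=1$, $N(\alpha-1)\in\{2,8\}$, so $\mathfrak q=\bar{\mathfrak p}$, $b\in\{2,3\}$, and $|G|=\Phi(\bar{\mathfrak p}^b)\le4$, a contradiction.

*B–B.* Then $3$ splits, $|G|=2\cdot2\,h/2=2h$, and $\mathfrak p^2=(\beta)$ with $\beta\notin\mathbb Q$, $N\beta=9$, $|\mathrm{Tr}\,\beta|\le5$. The discriminants $(\mathrm{Tr}\,\beta)^2-36$ are $-36,-35,-32,-27,-20,-11$. Excluding $\mathbb Q(i)$ and $\mathbb Q(\sqrt{-3})$ leaves $d_K\in\{-35,-8,-20,-11\}$, so $h\le2$ and $|G|\le4$, a contradiction.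

*B–C*, with $\mathfrak p$ of type B and $\mathfrak q$ of type C. Then $|G|=2\cdot4\,h/2=4h\ge8$, so $h\ge2$. The prime $\mathfrak q$ of norm $5$ is principal, so $|d_K|\le20$. By Fact 3, $d_K=-15$, where $u^2+15v^2=20$ is unsolvable, or $d_K=-20$. In the latter case $\mathfrak q=(\sqrt{-5})$, and $3$ splits. Every element of norm $9$ is $\pm3$ or $\pm2\pm\sqrt{-5}$, so $\mathfrak p^2$ is generated by $2+\sqrt{-5}$ or $2-\sqrt{-5}$, which is $\equiv2\not\equiv\pm1\bmod\mathfrak q$, contradicting $k_{\mathfrak p}=2$.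

*B–D.* There is a principal prime of norm $2$, so $|d_K|\le8$, $h=1$ and $|G|=2\cdot4/2=4$, a contradiction.

*C–D.* There is a principal prime of norm $2$, so $|d_K|\le8$ and $d_K\in\{-7,-8\}$. In both fields $5$ is inert, since $-7\equiv-2\equiv3\bmod5$ is not a square, contradicting type C.

*D–D.* The primes are $\mathfrak p,\bar{\mathfrak p}$ over $2$, $\mathfrak p=(\alpha)$, $\alpha\equiv1\bmod\bar{\mathfrak p}^3$, so $8$ divides $N(\alpha-1)=3-\mathrm{Tr}\,\alpha\in[1,5]$, a contradiction.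

*C–C.* Then $5$ splits, $\mathfrak q=\bar{\mathfrak p}$, $\mathfrak p=(\alpha)$ with $\alpha\equiv1\bmod\bar{\mathfrak p}$, and $5$ divides $N(\alpha-1)=6-\mathrm{Tr}\,\alpha\in[2,10]$. If $\mathrm{Tr}\,\alpha=-4$, the discriminant is $-4$ and $K=\mathbb Q(i)$, excluded. If $\mathrm{Tr}\,\alpha=1$, then $d_K=-19$, so $K=\mathbb Q(\sqrt{-19})$ and $\mathfrak f=(5)$.

**Step 7: the pair $(B,C)$ in the surviving case.** With the notation of Section 4, $D_{\mathfrak p}=\langle x\rangle$ and $D_{\mathfrak q}=\langle y\rangle$, so by (II) $BC\in\langle x\rangle\cap\langle y\rangle=\{1,x^2\}$, and $BC=x^2$ as $BC\ne1$. Every element of $G$ is $x^i$ or $x^iy$ with $0\le i\le3$, and $(x^iy)^2=x^{2i+2}$, so the elements of order $2$ are $x^2$, $xy$ and $x^3y=xy^{-1}$. If $B$ or $C$ were $x^2$, the other would be $1$. Hence $\{B,C\}=\{xy,xy^{-1}\}=\{[(2)],[(2+\omega)]\}$.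

## 13. Bad pairs of arbitrary order

*End of the proof of Proposition 5.* Sections 9 to 12 show that bad pairs of elements of prime order occur only as stated. Let $(B,C)$ be an arbitrary bad pair. Suitable powers of $B$ and $C$ have prime order and form a bad pair by Section 6, so $K=\mathbb Q(\sqrt{-19})$ and $\mathfrak f=(5)$. In $G$ all orders divide $4$, and by the formula $(x^iy)^2=x^{2i+2}$ all squares lie in $\{1,x^2\}$. If $B$ had order $4$, then $B^2=x^2$. With a power $C^j$ of order $2$, $(B^2,C^j)$ would be a bad pair of elements of prime order, so $x^2\in\{xy,xy^{-1}\}$, which is false. The same applies to $C$. So $B$ and $C$ have order $2$, and $\{B,C\}=\{[(2)],[(2+\omega)]\}$ by Step 7 of Section 12. This proves Proposition 5, and with it Theorem 2. $\blacksquare$
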